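\title{Testing isomorphism to a fixed cubic graph can require linearly many queries}

\begin{abstract}
In the bounded-degree graph model, a tester for isomorphism to a fixed graph $G$ queries the neighbor lists of an unknown graph $H$ and must distinguish the case that $H$ is isomorphic to $G$ from the case that $H$ is far from every graph isomorphic to $G$. We show that for every large even $n$ there is a $3$-regular $n$-vertex graph for which every $0.01$-tester makes $\Omega(n)$ queries, so that in the worst case the input has to be read almost entirely. More generally, for $C_0\log_2 n\le s\le n$ there are $3$-regular graphs with components of size at most $s$ that require $\Omega(\sqrt{sn})$ queries, which matches a known upper bound when the proximity parameter is a sufficiently small constant. The graphs encode systems of linear equations over $\mathbb F_2$. Small parts of such a graph carry no information about the right-hand side of the system, while a counting argument over all approximate isomorphisms shows that most right-hand sides give graphs that are far from a given one.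
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The question}

Fix a graph $G$. How much of an unknown graph $H$ must be read before one is confident that $H$ is a copy of $G$, or at least close to one? We study this in the bounded-degree graph model with degree bound $3$.

Write $[n]=\{1,\dots,n\}$. A \emph{representation} of an $n$-vertex graph $H$ of maximum degree at most $3$ is obtained by labeling the vertices by $1,\dots,n$ and ordering the neighbors of each vertex. It is the incidence function $g:[n]\times[3]\to[n]\cup\{\perp\}$, where $g(v,i)$ is the $i$-th neighbor of $v$, or $\perp$ if $v$ has fewer than $i$ neighbors. An algorithm is given $n$ and accesses $H$ only through queries $(v,i)$, each answered by $g(v,i)$. The \emph{distance} between two graphs of maximum degree at most $3$ on the same $n$ vertices is the number of edges that must be added or removed to turn one into the other, divided by $3n/2$, the largest possible number of edges. The graph $H$ is \emph{$\epsilon$-far from being isomorphic to $G$} if its distance from every graph isomorphic to $G$ is greater than $\epsilon$.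

An \emph{$\epsilon$-tester for isomorphism to $G$} is a randomized algorithm, which may depend on $G$, that accepts with probability at least $2/3$ every representation of every graph isomorphic to $G$, and rejects with probability at least $2/3$ every representation of every $n$-vertex graph of maximum degree at most $3$ that is $\epsilon$-far from being isomorphic to $G$. Its \emph{query complexity} is the maximum number of queries it makes, over all inputs and all random choices. Since $3n$ queries read the whole input, query complexity $3n$ is always attainable. The following question is posed in \cite{source}.

\medskip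
\noindent\textbf{Question.} \emph{Let $(G_n)$ be a family of $3$-regular graphs, where $n$ ranges over the even integers $n\ge4$ and $G_n$ has $n$ vertices. Do there always exist $0.01$-testers for isomorphism to $G_n$ whose query complexity is $o(n)$ as $n\to\infty$?}

\subsection{First cases}

For the simplest cubic graphs a constant number of queries suffices. Let $G$ be a disjoint union of $n/4$ copies of $K_4$. If $\delta n$ vertices of $H$ lie outside $K_4$-components, then removing the at most $3\delta n/2$ edges among them and adding $3\delta n/2$ edges to group them into $K_4$'s produces a copy of $G$ at distance at most $2\delta$. So if $H$ is $\epsilon$-far, more than $\epsilon n/2$ vertices lie outside $K_4$-components. A tester samples $\lceil 4/\epsilon\rceil$ vertices, spends $12$ queries on each, and misses all such vertices with probability at most $e^{-2}<1/3$.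

For larger components the following bounds are known in the model with an arbitrary constant degree bound $d$, where incidence functions are defined on $[n]\times[d]$ and distances are divided by $dn/2$; they are not claimed specifically for $d=3$. For every sufficiently small constant $\epsilon>0$ and every $s>\log_2n$, every fixed $n$-vertex graph whose components have size at most $s$ admits an $\epsilon$-tester with query complexity $O(\sqrt{sn})$, and for some such graphs every $\epsilon$-tester needs $\Omega(\sqrt{n/s})$ queries. For components of size $\mathrm{poly}(\log n)$ the worst-case complexity is therefore $\widetilde\Theta(\sqrt n)$. We quote these bounds for comparison; the proofs below do not use them.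

At $s=n$ the two bounds read $O(n)$ and $\Omega(1)$, so they are compatible with either answer. One might guess that the answer is yes. The tester knows $G$ completely and may read pieces of $H$ with far more than $\sqrt n$ vertices. It could try to locate such pieces inside $G$ and check that the locations fit together. The weak point of this plan is that a location may be ambiguous, and that the ambiguities may be resolvable consistently on every small part of $H$ but not on all of $H$. A system of linear equations that is far from solvable although each of its small subsystems is solvable behaves in just this way, and we turn such systems into graphs.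

\subsection{Results}

A \emph{random representation} of a graph is obtained from a uniformly random labeling and independent uniformly random neighbor orders.

\begin{theorem}\label{thm:linear}
There are constants $c>0$ and $n_0$ such that for every even $n\ge n_0$ there are $3$-regular $n$-vertex graphs $G_n$ and $H_n$ with the following properties: $H_n$ is $0.01$-far from being isomorphic to $G_n$, and every algorithm making at most $cn$ queries accepts a random representation of $G_n$ and a random representation of $H_n$ with exactly the same probability. Consequently every $0.01$-tester for isomorphism to $G_n$ makes more than $cn$ queries.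
\end{theorem}

Taking for $G_n$ any $3$-regular graph when $4\le n<n_0$, we obtain a family for which the Question has a negative answer, and the worst-case complexity of $0.01$-testing isomorphism to a fixed cubic graph is $\Theta(n)$. The same construction, used in many copies, handles bounded component size.

\begin{theorem}\label{thm:components}
There are constants $C_0,c',n_1>0$ such that for every even $n\ge n_1$ and every $s$ with $C_0\log_2n\le s\le n$ there is a $3$-regular $n$-vertex graph, all of whose components have size at most $s$, such that every $0.01$-tester for isomorphism to it makes at least $c'\sqrt{sn}$ queries.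
\end{theorem}

\begin{remark}\label{rem:params}
An $\epsilon$-tester with $\epsilon\le0.01$ is a $0.01$-tester, so both lower bounds hold for all $\epsilon\le0.01$. With degree bound $d\ge3$ the same graphs work for $\epsilon\le0.03/d$: the far inputs in our proofs need more than $0.015n\ge\epsilon dn/2$ edits, and on cubic inputs the queries $(v,i)$ with $i\ge4$ always return $\perp$. Together with the upper bound $O(\sqrt{sn})$ quoted above, this shows that Theorem~\ref{thm:components} is tight up to a constant factor for every sufficiently small constant $\epsilon$.
\end{remark}

\subsection{The method}

Section~\ref{sec:graphs} encodes a system of $M$ equations over $\mathbb F_2$, with three variables per equation and right-hand side $b$, in a cubic graph on $16M$ vertices, in the style of Cai--F\"urer--Immerman; Section~\ref{sec:example} works out an instance with three equations. Two properties have to be proved. \emph{Hiding} (Section~\ref{sec:hiding}): if the system expands, then a linear number of queries reveals nothing about $b$. This is linear algebra. \emph{Rigidity} (Section~\ref{sec:rigidity}): for most $b$ the graph is far from the graph with $b=0$. This is the main difficulty, because an approximate isomorphism need not respect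 the roles that the construction assigns to the vertices. We show that every approximate isomorphism imposes equations on most coordinates of $b$ and that these equations have a short description, so that all approximate isomorphisms together account for fewer than $2^M$ vectors $b$. Theorem~\ref{thm:linear} follows in Section~\ref{sec:thm1}. Section~\ref{sec:thm2} adds a birthday argument and proves Theorem~\ref{thm:components}.

\section{Cubic graphs from linear systems}\label{sec:graphs}

In this section $k\ge3$ and $M\ge1$ are integers with $k\mid 3M$, and $\nu=3M/k$. There will be $M$ equations and $\nu$ variables, each variable occurring $k$ times. From Section~\ref{sec:hiding} on, $k=200$.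

\subsection{Two gadgets}

Let $E=\{000,011,101,110\}$ be the subspace of even-weight vectors in $\mathbb F_2^3$. The \emph{equation gadget} $c$ has four \emph{middle vertices} $(c,\mu)$, $\mu\in E$, and six \emph{port vertices} $(c,i,\alpha)$, $i\in[3]$, $\alpha\in\mathbb F_2$, with edges $(c,\mu)\sim(c,i,\mu_i)$. The pair $\{(c,i,0),(c,i,1)\}$ is the \emph{port} $(c,i)$. Two distinct vectors of $E$ agree in exactly one coordinate, so the gadget is $K_4$ with every edge subdivided once (Figure~\ref{fig:gadget}); we call this graph $K_4'$. It has $10$ vertices and $12$ edges and the following properties.
\begin{itemize}
\item[(G1)] It is bipartite; the middle vertices have degree $3$ and the port vertices have degree $2$.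
\item[(G2)] Two distinct port vertices have a common neighbor if and only if they belong to different ports, because two coordinates of a vector in $E$ can be prescribed freely.
\item[(G3)] The vertices $(c,1,\alpha_1),(c,2,\alpha_2),(c,3,\alpha_3)$ have a common neighbor if and only if $\alpha_1+\alpha_2+\alpha_3=0$.
\item[(G4)] Every edge lies on a $6$-cycle, namely a subdivided triangle of $K_4$.
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[font=\small]
\draw (0,0)--(90:3) (0,0)--(210:3) (0,0)--(330:3) (90:3)--(210:3)--(330:3)--(90:3);
\node[draw,circle,fill=white,inner sep=1.5pt] at (0,0) {$000$};
\node[draw,circle,fill=white,inner sep=1.5pt] at (90:3) {$011$};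
\node[draw,circle,fill=white,inner sep=1.5pt] at (210:3) {$101$};
\node[draw,circle,fill=white,inner sep=1.5pt] at (330:3) {$110$};
\node[draw,fill=white,inner sep=2pt] at (90:1.5) {$1,0$};
\node[draw,fill=white,inner sep=2pt] at (210:1.5) {$2,0$};
\node[draw,fill=white,inner sep=2pt] at (330:1.5) {$3,0$};
\node[draw,fill=white,inner sep=2pt] at (270:1.5) {$1,1$};
\node[draw,fill=white,inner sep=2pt] at (30:1.5) {$2,1$};
\node[draw,fill=white,inner sep=2pt] at (150:1.5) {$3,1$};
\end{tikzpicture}
\caption{The equation gadget is $K_4$ with each edge subdivided once. Round vertices are the even-weight vectors $\mu\in\mathbb F_2^3$; the square vertex $i,\alpha$ is adjacent to the two vectors with $\mu_i=\alpha$. The two vertices $i,0$ and $i,1$ of port $i$ subdivide opposite edges of $K_4$.}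
\label{fig:gadget}
\end{figure}

The purpose of the gadget is that its symmetries can swap the two vertices in an even number of ports, and never in an odd number. Translation by $\mu'\in E$, that is $(c,\mu)\mapsto(c,\mu+\mu')$ and $(c,i,\alpha)\mapsto(c,i,\alpha+\mu'_i)$, realizes every even pattern of swaps. The converse is the following lemma.

\begin{lemma}\label{lem:gadgetiso}
Let $\psi$ be an isomorphism from the equation gadget $c$ onto the equation gadget $c'$. There are a permutation $\tau$ of $[3]$ and bits $f_1,f_2,f_3$ with $f_1+f_2+f_3=0$ such that $\psi(c,i,\alpha)=(c',\tau(i),\alpha+f_i)$ for all $i,\alpha$.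
\end{lemma}

\begin{proof}
By (G1) port vertices go to port vertices, and by (G2) ports go to ports. This gives $\tau$ and the $f_i$. The vertices $(c,i,0)$, $i\in[3]$, have the common neighbor $(c,000)$, so their images $(c',\tau(i),f_i)$ have a common neighbor, and (G3) gives $f_1+f_2+f_3=0$.
\end{proof}

A variable needs a cubic gadget with $k$ pairs of attachment points that can be swapped all at once or not at all. The \emph{variable cycle} $x$ has vertices $(x,j)$, $j\in\mathbb Z_{2k}$, and edges $(x,j)\sim(x,j+1)$. For $0\le r<k$ the \emph{leg} $(x,r)$ is the antipodal pair $\{(x,r),(x,r+k)\}$; whether $(x,r)$ denotes a leg or a vertex will be said each time. For $\alpha\in\mathbb F_2$, the expression $k\alpha$ means $0$ or $k$ in $\mathbb Z_{2k}$. An \emph{isometry} from the cycle $x$ to the cycle $x'$ is a map $(x,j)\mapsto(x',\delta j+v)$ with $\delta=\pm1$ and $v\in\mathbb Z_{2k}$; these are the $4k$ graph isomorphisms between the two cycles. Isometries send antipodes to antipodes, hence legs to legs. If a map $\Lambda$ sends the leg $(x,r)$ onto the leg $(x',r')$, its \emph{twist} at that leg is the bit $e$ with $\Lambda(x,r+k\alpha)=(x',r'+k(\alpha+e))$ for $\alpha\in\mathbb F_2$. Twists add under composition.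

A rotation $j\mapsto j+v$ preserves every leg only if $v\in\{0,k\}$, and a reflection $j\mapsto v-j$ preserves the leg $r$ only if $2r\equiv v\pmod k$, which holds for at most two legs. So for $k\ge3$ the isometries preserving every leg are the identity and the antipodal map, as desired. For $k=2$ this fails: $j\mapsto-j$ swaps the vertices of leg $1$ and fixes those of leg $0$.

\subsection{The graph of a system}

A \emph{wiring} is a bijection $\sigma:[M]\times[3]\to[\nu]\times\{0,\dots,k-1\}$ from ports to legs; let $x(c,i)$ denote the variable of the leg $\sigma(c,i)$. For an array $\eta\in\mathbb F_2^{[M]\times[3]}$ of \emph{link bits}, the graph $G(\sigma,\eta)$ consists of $M$ equation gadgets, $\nu$ variable cycles, and the \emph{link edges}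
\[
(c,i,\alpha)\sim\bigl(x,\ r+k(\alpha+\eta_{c,i})\bigr),\qquad\text{where }\sigma(c,i)=(x,r).
\]
Thus each port is joined to its leg by two edges, straight if $\eta_{c,i}=0$ and crossed if $\eta_{c,i}=1$. The link edges form a perfect matching between the $6M$ port vertices and the $2k\nu=6M$ cycle vertices, so $G(\sigma,\eta)$ is a simple $3$-regular graph on $10M+6M=16M$ vertices. For $b\in\mathbb F_2^M$ let $\eta(b)$ be the array with rows $(b_c,0,0)$, and write $G(\sigma,b)$ for $G(\sigma,\eta(b))$.

The symmetries of the gadgets change the link bits without changing the isomorphism class. Let $Z$ be the $\mathbb F_2$-vector space of all $z=\bigl((a_x)_{x\in[\nu]},(\mu_c)_{c\in[M]}\bigr)$ with $a_x\in\mathbb F_2$ and $\mu_c\in E$, and define the linear map $\partial:Z\to\mathbb F_2^{[M]\times[3]}$ by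
\[
(\partial z)_{c,i}=(\mu_c)_i+a_{x(c,i)} .
\]

\begin{lemma}\label{lem:gauge}
For all $\eta$ and $z\in Z$, the graphs $G(\sigma,\eta)$ and $G(\sigma,\eta+\partial z)$ are isomorphic.
\end{lemma}

\begin{proof}
Let $T_z$ translate the gadget $c$ by $\mu_c$ and map $(x,j)$ to $(x,j+ka_x)$. It preserves the edges inside gadgets and cycles. It sends the link edge $(c,i,\alpha)\sim(x,r+k(\alpha+\eta_{c,i}))$ to the pair consisting of $(c,i,\alpha')$, where $\alpha'=\alpha+(\mu_c)_i$, and $(x,r+k(\alpha+\eta_{c,i}+a_x))=(x,r+k(\alpha'+\eta_{c,i}+(\partial z)_{c,i}))$. This pair is a link edge of $G(\sigma,\eta+\partial z)$.
\end{proof}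

Taking $a=0$, we see that $G(\sigma,\eta)\cong G(\sigma,b)$, where $b_c=\eta_{c,1}+\eta_{c,2}+\eta_{c,3}$ is the vector of \emph{row parities} of $\eta$. A general $z$ changes the parity of row $c$ by $a_{x(c,1)}+a_{x(c,2)}+a_{x(c,3)}$. Hence $G(\sigma,b)\cong G(\sigma,0)$ whenever the system
\begin{equation}\label{eq:system}
a_{x(c,1)}+a_{x(c,2)}+a_{x(c,3)}=b_c\qquad(c\in[M])
\end{equation}
is solvable. It is solvable for at most $2^{\nu}=2^{3M/k}$ of the $2^M$ vectors $b$, a tiny fraction when $k$ is large.

\subsection{Copies and padding}

To reach every even $n$ we add a padding graph, and for Theorem~\ref{thm:components} we use many copies. For even $w\ge4$ let $W$ be a disjoint union of $K_4$'s, together with one $K_{3,3}$ if $w\equiv2\pmod4$, on $w$ vertices in total; for $w=0$ let $W$ be empty. For $m\ge1$ put $\mathcal C=[m]\times[M]$ and $N=mM$. For $\beta=(\beta^1,\dots,\beta^m)\in\mathbb F_2^{\mathcal C}$ with $\beta^l\in\mathbb F_2^M$, so that $\beta_{(l,\gamma)}=\beta^l_\gamma$, let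
\[
\mathbb G(\beta)=G(\sigma,\beta^1)\sqcup\dots\sqcup G(\sigma,\beta^m)\sqcup W,\qquad n=16N+w .
\]
It has $N$ equation gadgets, indexed by $\mathcal C$, and $3N/k$ variable cycles with $3N$ legs. For $c=(l,\gamma)$ we write $\sigma(c,i)$ for the leg $\sigma(\gamma,i)$ in copy $l$. Edges outside $W$ are \emph{internal} (inside an equation gadget), \emph{link} or \emph{cycle} edges. Every port vertex and every cycle vertex lies on exactly one link edge, and the components of the graph without its link edges are the equation gadgets, the variable cycles and the components of $W$.

\subsection{What a map does to one gadget}

An isomorphism, let alone an approximate one, is not told which vertices form equation gadgets. The next lemma says that the gadgets can be recognized from the graph, with one exception. Call an equation gadget \emph{degenerate} if two of its ports are wired to legs of the same variable.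

\begin{lemma}\label{lem:recognize}
Let $K$ be a subgraph of $\mathbb G(\beta)$ isomorphic to $K_4'$. Then $K$ is an equation gadget, or $K$ contains a vertex of a degenerate equation gadget.
\end{lemma}

\begin{proof}
Suppose first that $K$ has no link edge. Being connected, it lies in an equation gadget, a variable cycle or a component of $W$. A cycle has no vertex of degree $3$ and a component of $W$ has at most $6$ vertices, so $K$ lies in an equation gadget and equals it, having $10$ vertices and $12$ edges.

Now suppose that $K$ has a link edge. By (G4) it lies on a $6$-cycle $Y\subseteq K$. Deleting the link edges splits $Y$ into segments, each inside one equation gadget or one variable cycle. Every link edge has one end of each kind, so the two kinds of segments alternate: there are $a\ge1$ segments of each kind and $2a$ link edges. No vertex lies on two link edges, so every segment has two distinct ends. A segment in an equation gadget joins two port vertices, so by (G1) its length is even and at least $2$; a segment in a cycle has length at least $1$. Thus $6\ge2a+2a+a$, so $a=1$. The two segments have total length $4$, which forces the gadget segment to have length $2$. Its ends have a common neighbor, so by (G2) they belong to different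 ports of one gadget, and both are linked to the variable cycle that contains the other segment. That gadget is degenerate and meets $K$.
\end{proof}

The second lemma is the source of all the equations on $\beta$ that we shall use: a map that carries one gadget, with its link edges, onto another one reads off the sum of their right-hand sides from its twists on three legs.

\begin{lemma}\label{lem:parity}
Let $\varphi:V(\mathbb G(\beta))\to V(\mathbb G(\beta'))$ be a bijection that maps the vertices of the gadget $c$ onto those of the gadget $c'$ and maps the $12$ internal and $6$ link edges at $c$ to edges of $\mathbb G(\beta')$. Then the link edges at $c$ are mapped to link edges, there is a permutation $\tau$ of $[3]$ such that $\varphi$ maps the leg $\sigma(c,i)$ onto the leg $\sigma(c',\tau(i))$ for each $i$, and the twists $e_i$ of $\varphi$ at these legs satisfy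
\[
\beta_c+\beta'_{c'}=e_1+e_2+e_3 .
\]
\end{lemma}

\begin{proof}
The only edges among the vertices of $c'$ are its $12$ internal edges, so $\varphi$ restricts to an isomorphism of gadgets; take $\tau$ and $f_i$ from Lemma~\ref{lem:gadgetiso}. Both internal edges at $\varphi(c,i,\alpha)$ are images of internal edges, so the link edge at $(c,i,\alpha)$ is mapped to the third edge at $\varphi(c,i,\alpha)$, the link edge. The leg $\sigma(c,i)=(x,r)$ consists of the other ends of the two link edges at the port $(c,i)$, so it is mapped onto the leg $\sigma(c',\tau(i))=(x',r')$. Let $\eta,\eta'$ be the link bits of the two graphs. The link edge $(c,i,0)\sim(x,r+k\eta_{c,i})$ is mapped to $(c',\tau(i),f_i)\sim(x',r'+k(\eta_{c,i}+e_i))$. By definition of $\mathbb G(\beta')$ the vertex $(c',\tau(i),f_i)$ is linked to $(x',r'+k(f_i+\eta'_{c',\tau(i)}))$. Hence $f_i=\eta_{c,i}+e_i+\eta'_{c',\tau(i)}$. Sum over $i$ and use $\sum_if_i=0$, $\sum_i\eta_{c,i}=\beta_c$ and $\sum_i\eta'_{c',\tau(i)}=\beta'_{c'}$.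
\end{proof}

\section{An example with three equations}\label{sec:example}

Let $k=M=\nu=3$ and $\sigma(c,i)=(i,c-1)$. The system \eqref{eq:system} consists of the three equations $a_1+a_2+a_3=b_c$, and $G(\sigma,b)$ has $48$ vertices: three equation gadgets and three hexagons, the gadget $c$ being wired to leg $c-1$ of each hexagon.

\emph{Hiding.} For uniform $z$, the array $\eta(b)+\partial z$ has entries $\eta(b)_{c,i}+(\mu_c)_i+a_i$. Given $a$, its rows are independent, and row $c$ is uniform among the vectors of parity $b_c+a_1+a_2+a_3$. So the array is uniform among those with parity vector $b$ or $b+111$. Any five entries contain at most one full row; its parity is uniform, and at most two entries of a row of given parity are uniform. Hence any five entries are uniform and independent, whatever $b$ is. Six entries can form two full rows and reveal $b_c+b_{c'}$. As we show in Section~\ref{sec:hiding}, a query exposes at most one link bit, so five queries cannot distinguish the graphs $G(\sigma,b)$ from each other.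

\emph{Unintended isomorphisms.} The system is solvable only for $b\in\{000,111\}$, but more graphs are isomorphic to $G(\sigma,000)$. Rotate all hexagons by $j\mapsto j+1$ and move gadget $c$ to gadget $c+1$ (and $3$ to $1$). The legs $0,1,2$ go to the legs $1,2,0$ with twists $0,0,1$, since the vertex $2$ goes to $3=0+k$. All three link bits of the last gadget are flipped, and we obtain an isomorphism $G(\sigma,b)\to G(\sigma,b')$ with $b'=(b_3+1,b_1,b_2)$. Its orbit $000\to100\to110\to111\to011\to001\to000$ has six elements.

\emph{Rigidity.} The remaining vectors $010$ and $101$ give a different graph. Let $\psi:G(\sigma,b)\to G(\sigma,b')$ be an isomorphism. No gadget is degenerate, so by Lemma~\ref{lem:recognize} $\psi$ permutes the gadgets by some $\theta$, and hence maps hexagon $i$ to a hexagon by an isometry $\Lambda_i:j\mapsto\delta_ij+v_i$. By Lemma~\ref{lem:parity} each $\Lambda_i$ reduces modulo $3$ to the permutation $c-1\mapsto\theta(c)-1$, which determines $\delta_i$ and $v_i\bmod3$. So $\Lambda_i=\Lambda_1+3a_i$ for bits $a_i$. If $e(c)$ is the twist of $\Lambda_1$ at leg $c-1$, Lemma~\ref{lem:parity} gives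
\[
b_c+b'_{\theta(c)}=\sum_{i=1}^3\bigl(e(c)+a_i\bigr)=e(c)+a_1+a_2+a_3 .
\]
Thus, up to adding $111$, the vector $b'$ arises from $b$ by the affine map attached to one isometry of the hexagon, and these maps compose as the isometries do. The isometries are generated by $j\mapsto j+1$, treated above, and $j\mapsto-j$, which fixes leg $0$ with twist $0$, exchanges legs $1$ and $2$ with twists $1$ (as $-1=2+3$ and $-2=1+3$ in $\mathbb Z_6$), and so acts by $b\mapsto(b_1,b_3+1,b_2+1)$. Both maps, and addition of $111$, preserve the set $\{010,101\}$. Therefore $G(\sigma,010)\not\cong G(\sigma,000)$.

The example shows the shape of the general argument. A map between two of our graphs does not produce a solution of \eqref{eq:system}. It produces a matching $\theta$ of gadgets and bits $e(c)$ with $b_c+b'_{\theta(c)}=e(c)$, where $(\theta,e)$ is determined by isometries of the cycles and not by $b,b'$. To find a $b$ that is far from $b'$ we must count the possible pairs $(\theta,e)$.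

\section{Expanding wirings hide the right-hand side}\label{sec:hiding}

From now on
\[
k=200,\qquad\kappa=4\cdot10^{-10},
\]
and $M$ is a multiple of $200$. In the example two equations with the same variables gave away a bit of $b$. To hide $b$ from linearly many queries, every small set of equations must involve many variables. For $C\subseteq[M]$ let $\Gamma(C)=\{x(c,i):c\in C,\ i\in[3]\}$.

\begin{lemma}\label{lem:wiring}
For all sufficiently large multiples $M$ of $200$ there is a wiring $\sigma$ such that
\begin{itemize}
\item[(P1)] $|\Gamma(C)|>\frac32|C|$ for every nonempty $C\subseteq[M]$ with $|C|\le\kappa M$;
\item[(P2)] at most $\sqrt M$ of the gadgets $c\in[M]$ are degenerate.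
\end{itemize}
\end{lemma}

\begin{proof}
Let $\sigma$ be uniformly random. Fix $1\le h\le\kappa M$ and $y=\lfloor1.5h\rfloor$; then $1\le y\le\nu$. If (P1) fails for a set $C$ of size $h$, then the $3h$ ports of $C$ are all wired to the $ky$ legs of some set of $y$ variables. For a given $C$ and a given set of variables this has probability at most $(ky/3M)^{3h}$. By $\binom ab\le(ea/b)^b$ and $\nu/y=3M/(ky)$, the expected number of such pairs is at most
\[
\binom Mh\binom\nu y\Bigl(\frac{ky}{3M}\Bigr)^{3h}\le e^{h+y}\Bigl(\frac Mh\Bigr)^h\Bigl(\frac{ky}{3M}\Bigr)^{3h-y}\le e^{2.5h}\Bigl(\frac Mh\Bigr)^h\Bigl(\frac{kh}{2M}\Bigr)^{1.5h}=\Bigl(A\sqrt{h/M}\Bigr)^h ,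
\]
where $A=e^{2.5}(k/2)^{1.5}=1000e^{2.5}<12200$; the second inequality uses $3h-y\ge1.5h$ and $ky/3M\le kh/2M\le1$. Since $\sqrt\kappa=2\cdot10^{-5}$, we have $A\sqrt\kappa<1/4$. The sum over $h$ is therefore at most $\sum_{1\le h\le\sqrt M}(AM^{-1/4})^h+\sum_{h>\sqrt M}4^{-h}$, which tends to $0$.

Two given ports are wired to the same variable with probability $(k-1)/(3M-1)$, so the expected number of degenerate gadgets is at most $3M(k-1)/(3M-1)\le k$. By Markov's inequality (P2) fails with probability at most $k/\sqrt M$, which also tends to $0$.
\end{proof}

From now on $\sigma$ satisfies (P1) and (P2), and we put $\lambda=3\kappa M$. For $b\in\mathbb F_2^M$ let $\mathcal D_b$ be the law of $\eta(b)+\partial z$ for uniform $z\in Z$.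

\begin{lemma}\label{lem:uniform}
If $Q\subseteq[M]\times[3]$ and $|Q|\le\lambda$, then for every $b$ the restriction to $Q$ of an array with law $\mathcal D_b$ is uniform on $\mathbb F_2^Q$.
\end{lemma}

\begin{proof}
A surjective linear map between finite vector spaces carries the uniform law to the uniform law, and a linear map into $\mathbb F_2^Q$ is surjective unless some nonzero linear form vanishes on its image. So it suffices to show that for no nonempty $Q'\subseteq Q$ the sum $\sum_{(c,i)\in Q'}(\partial z)_{c,i}$ vanishes for all $z$. Suppose it does. Varying $\mu_c$ alone shows that the indicator vector of $\{i:(c,i)\in Q'\}$ is orthogonal to $E$, so it is $000$ or $111$. Hence $Q'=C\times[3]$ with $1\le|C|\le\kappa M$. Varying $a_x$ alone shows that each variable $x$ equals $x(c,i)$ for an even number of $(c,i)\in Q'$. Then every variable in $\Gamma(C)$ is hit at least twice by the $3|C|$ ports, so $|\Gamma(C)|\le\frac32|C|$, contrary to (P1).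
\end{proof}

The proof shows what (P1) excludes: if every variable is hit an even number of times by $C\times[3]$, then the sum of these $3|C|$ link bits equals $\sum_{c\in C}b_c$ for every $z$.

To pass from link bits to queries we describe random representations in a way that isolates the link bits. The law of a random representation depends only on the isomorphism class of the graph, because an isomorphism transports labelings and neighbor orders bijectively and preserves the resulting incidence function. Give each vertex three \emph{slots} that do not depend on the link bits: the ports $1,2,3$ for a middle vertex; its two middle neighbors and ``link'' for a port vertex; ``$+$'', ``$-$'' and ``link'' for a cycle vertex; the three neighbors for a vertex of $W$. Once the link bits are given, the slots of a vertex correspond bijectively to its neighbors. So a random representation is given by a uniform labeling $\pi$ and uniform orderings $\omega$ of the slots at all vertices, chosen independently of the link bits. Given $\pi$ and $\omega$, the answer to a query depends on the link bits only if a link slot is queried, and then it is determined by the single bit of the port or leg in question. We say that the query \emph{requests} this bit. By Lemma~\ref{lem:gauge},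 a random representation of $\mathbb G(\beta)$ has the same law as the representation given by independent $\pi,\omega,\eta^1,\dots,\eta^m$, where the array $\eta^l$ of link bits of copy $l$ has law $\mathcal D_{\beta^l}$.

\begin{corollary}\label{cor:hiding}
Let $b,b'\in\mathbb F_2^M$. An algorithm making at most $\lambda$ queries accepts random representations of $G(\sigma,b)\sqcup W$ and of $G(\sigma,b')\sqcup W$ with the same probability.
\end{corollary}

\begin{proof}
Condition on $\pi$, $\omega$ and the coins of the algorithm. It becomes a decision tree that adaptively reads at most $\lambda$ bits of $\eta$. A leaf is reached if and only if $\eta$ has prescribed values on the set $Q$ of bits read on the way to it, and by Lemma~\ref{lem:uniform} this has probability $2^{-|Q|}$ under both $\mathcal D_b$ and $\mathcal D_{b'}$.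
\end{proof}

\section{Approximate isomorphisms have short descriptions}\label{sec:rigidity}

\begin{proposition}\label{prop:rigidity}
Let $M\ge4\cdot10^8$, $m\ge1$ and $w\le N/15$. There is a family $\mathcal L$ of pairs $(\theta,e)$, where $\theta:\mathcal C_0\to\mathcal C$ is injective, $e:\mathcal C_0\to\mathbb F_2$, and the domain $\mathcal C_0\subseteq\mathcal C$ depends on the pair, such that
\begin{itemize}
\item[(a)] $\displaystyle\sum_{(\theta,e)\in\mathcal L}2^{|\mathcal C\setminus\mathcal C_0|}\le(12N)^{m/\kappa}\,2^{0.93N}$;
\item[(b)] for all $\beta,\beta'\in\mathbb F_2^{\mathcal C}$, if $\mathbb G(\beta)$ is not $0.01$-far from being isomorphic to $\mathbb G(\beta')$, then some $(\theta,e)\in\mathcal L$ satisfies $\beta_c+\beta'_{\theta(c)}=e(c)$ for all $c\in\mathcal C_0$.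
\end{itemize}
\end{proposition}

The weight in (a) is the natural one: for fixed $\beta'$, exactly $2^{|\mathcal C\setminus\mathcal C_0|}$ vectors $\beta$ satisfy the equations of a pair $(\theta,e)$. What matters is that one family $\mathcal L$ serves all $\beta,\beta'$. A union bound over all bijections between the vertex sets, or over all injections $\theta$, would cost about $N\log N$ bits, and we can afford fewer than $N$. The saving comes from propagation. An approximate isomorphism acts as an isometry on long stretches of the variable cycles, which we call arcs. The isometry on one arc determines the image of every gadget attached to it, and then three more bits determine the isometry on any other arc attached to such a gadget. The number of arcs is about the number $3N/k$ of variables plus the amount of damage.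

In Subsections~\ref{sub:bad}--\ref{sub:arcs} we fix $H=\mathbb G(\beta)$ and $G=\mathbb G(\beta')$ as in (b) and extract this structure; Subsection~\ref{sub:count} counts it.

\subsection{Lost edges and bad gadgets}\label{sub:bad}

By assumption $H$ can be turned into a copy of $G$ by at most $0.01\cdot\frac{3n}2=0.015n$ edits. Both graphs have $3n/2$ edges, so half of the edits are removals. Hence there is a bijection $\varphi:V(H)\to V(G)$ under which at most $0.0075n$ edges of $H$ are \emph{lost}, that is, not mapped to edges of $G$. Let $L_1$ be the number of lost internal and link edges and $L_2$ the number of lost cycle edges. Using $w\le N/15$,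
\[
L_1+L_2\le0.0075(16N+w)\le0.1205N .
\]

Call a gadget $c$ of $H$ \emph{damaged} if one of its $12$ internal or $6$ link edges is lost. Each internal or link edge belongs to one gadget, so at most $L_1$ gadgets are damaged. The image of an undamaged gadget is a copy of $K_4'$ in $G$; call the gadget \emph{displaced} if this copy is not an equation gadget. By Lemma~\ref{lem:recognize} the image of a displaced gadget contains a vertex of a degenerate gadget of $G$. By (P2) there are at most $10m\sqrt M$ such vertices, and the images of distinct gadgets are disjoint. So at most $10m\sqrt M=10N/\sqrt M\le0.0005N$ gadgets are displaced; this is the only use of (P2) and of $M\ge4\cdot10^8$. Let $I\subseteq\mathcal C$ be the set of damaged or displaced gadgets, so that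
\[
|I|\le L_1+0.0005N .
\]

Every $c\notin I$ is mapped onto a gadget $\theta(c)$ of $G$, the map $\theta$ is injective, and Lemma~\ref{lem:parity} applies to $c$. Call the legs $\sigma(c,i)$ with $c\notin I$ \emph{good} and the other $3|I|$ legs \emph{bad}. Lemma~\ref{lem:parity} gives two facts about a vertex $u$ of a good leg:
\begin{itemize}
\item[(F1)] $\varphi(u)$ is a cycle vertex, and the antipode of $u$ is mapped to the antipode of $\varphi(u)$;
\item[(F2)] the link edge at $u$ is mapped to the link edge at $\varphi(u)$.
\end{itemize}

\subsection{Short paths between good legs}\label{sub:paths}

We want to relate the action of $\varphi$ on nearby good legs of a cycle. Between them there may be bad legs, where (F2) is not available, so the image of a path of cycle edges might leave the cycle through a link edge. Such a detour is long.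

\begin{lemma}\label{lem:path}
Let $1\le\ell\le5$. Suppose that the vertices $(x,j)$ and $(x,j+\ell)$ lie in good legs and that none of the $\ell$ edges of the path $(x,j),(x,j+1),\dots,(x,j+\ell)$ is lost. Then there are $x'$, $v$ and $\delta=\pm1$ with $\varphi(x,j+t)=(x',v+\delta t)$ for $0\le t\le\ell$.
\end{lemma}

\begin{proof}
The vertices $y_t=\varphi(x,j+t)$ form a simple path in $G$ whose ends are cycle vertices by (F1). By (F2) the link edges at $y_0$ and $y_\ell$ are images of link edges, so the first and the last edge of the path are not link edges. If the path has no link edge at all, it stays in one variable cycle and, being simple, never reverses direction, which is the claim. Otherwise let $y_ty_{t+1}$ be its first link edge. Then $t\ge1$ and $y_{t+1}$ is a port vertex. Since $y_\ell$ is a cycle vertex, there is a next link edge $y_{t'}y_{t'+1}$. The vertices $y_{t+1}$ and $y_{t'}$ are port vertices of one gadget. They are distinct because no vertex lies on two link edges, and they are not adjacent by (G1), so $t'\ge t+3$. The last edge is not a link edge, so $\ell\ge t'+2\ge t+5\ge6$, a contradiction.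
\end{proof}

The bound $5$ is the limit of this argument: a cycle edge, a link edge, two internal edges, a link edge and a cycle edge form a path of length $6$ between cycle vertices.

\subsection{Gaps, patterns and arcs}\label{sub:arcs}

The following definitions make sense for an arbitrary set $I\subseteq\mathcal C$, with good and bad legs defined from $I$ as above; this will matter for the count. Let $r_1<\dots<r_a$ be the indices of the good legs of a variable $x$, with $a\ge1$. The \emph{gaps} of $x$ are the cyclically consecutive pairs $(r_1,r_2),\dots,(r_{a-1},r_a),(r_a,r_1+k)$, and the \emph{length} of a gap is the difference of its entries. A gap is identified with its first leg. \emph{Above} a gap with first leg $(x,r)$ and length $\ell$ lie two paths, $(x,r),\dots,(x,r+\ell)$ and $(x,r+k),\dots,(x,r+k+\ell)$, both ending in the second leg. A cycle edge lies above at most one gap and in only one of its two paths, as one sees by reducing indices modulo $k$. A gap is \emph{short} if $\ell\le5$ and \emph{long} otherwise. A long gap skips $\ell-1\ge5$ bad legs, so there are at most $\frac35|I|$ long gaps.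

A \emph{pattern} is a pair $(I,J)$, where $I\subseteq\mathcal C$ and $J$ is a set of short gaps. The gaps in $J$ are \emph{open} and the other short gaps are \emph{closed}. The \emph{arcs} of the pattern are the maximal runs of good legs connected through closed gaps. Every good leg lies in exactly one arc, and the legs of an arc can be listed so that each leg and its successor are the first and second leg of a closed gap. A variable with $o$ long or open gaps carries at most $1+o$ arcs, so the number $\mathrm{arc}(I,J)$ of arcs satisfies
\begin{equation}\label{eq:arcs}
\mathrm{arc}(I,J)\le\frac{3N}k+\frac35|I|+|J| .
\end{equation}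
A pattern is \emph{admissible} if $|I|+2|J|\le0.121N$.

Return to $\varphi$ and its set $I$. Let $J$ be the set of short gaps such that both paths above the gap contain a lost edge. Then $2|J|\le L_2$, so $|I|+2|J|\le L_1+L_2+0.0005N\le0.121N$ and $(I,J)$ is admissible. Above each closed gap at least one of the two paths has no lost edge; call it \emph{intact}. Asking for one intact path rather than two halves the bound on $|J|$. The price is that the intact paths above consecutive gaps may lie on opposite sides of the cycle, which the next proof has to handle.

\begin{lemma}\label{lem:arc}
For every arc $A$ on a variable $x$ there is an isometry $\Lambda_A$ from the cycle $x$ onto a variable cycle of $G$ that agrees with $\varphi$ on all vertices of the legs of $A$.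
\end{lemma}

\begin{proof}
If $A$ is a single leg, take any isometry that agrees with $\varphi$ on one vertex of it; by (F1) it agrees on the antipode as well. For a closed gap, Lemma~\ref{lem:path} applied to an intact path gives an isometry that agrees with $\varphi$ on one vertex of each of the two legs, hence on both legs by (F1). An isometry is determined by its direction $\delta$ and the image of one vertex. So it remains to show that the isometries of two consecutive closed gaps, which agree on the shared leg, have the same direction.

Let the gaps have lengths $\ell,\ell'\le5$. Let the intact path of the first gap end at the vertex $(x,u)$ of the shared leg, with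
\[
\varphi(x,u-t)=(x',v-\delta t)\qquad(0\le t\le\ell).
\]
The intact path of the second gap starts at $(x,u+k\alpha)$ for some $\alpha\in\mathbb F_2$, and $\varphi(x,u+k\alpha)=(x',v+k\alpha)$ by (F1). Suppose its direction is $-\delta$, so that
\[
\varphi(x,u+k\alpha+t)=(x',v+k\alpha-\delta t)\qquad(0\le t\le\ell').
\]
If $\ell\le\ell'$, use that $(x,u-\ell)$ lies in a good leg: by (F1), $\varphi(x,u+k\alpha-\ell)=(x',v+k\alpha-\delta\ell)=\varphi(x,u+k\alpha+\ell)$. If $\ell'\le\ell$, use that $(x,u+k\alpha+\ell')$ lies in a good leg: by (F1), $\varphi(x,u+\ell')=(x',v-\delta\ell')=\varphi(x,u-\ell')$. Since $0<2\ell,2\ell'\le10<2k$, both conclusions contradict the injectivity of $\varphi$.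
\end{proof}

Combining Lemmas~\ref{lem:parity} and~\ref{lem:arc}, we may now forget $\varphi$ and keep only the pattern $(I,J)$ and the isometries. For every $c\notin I$, apply to each leg $\sigma(c,i)$ the isometry of the arc containing it. Then
\begin{equation}\label{eq:summary}
\begin{array}{l}
\text{the three image legs are the three legs of the gadget }\theta(c),\text{ and}\\
\beta_c+\beta'_{\theta(c)}\text{ is the sum of the three twists.}
\end{array}
\end{equation}

\subsection{The family $\mathcal L$ and the count}\label{sub:count}

Let $(I,J)$ be any admissible pattern. Let $X$ be the bipartite graph whose vertices are the gadgets $c\notin I$ and the arcs, with $c$ adjacent to the arcs containing its legs. Every arc is adjacent to a gadget, and every component of $X$ lies in one of the $m$ copies. Propagation works inside a component of $X$, but each component needs a first isometry, which costs about $\log_2N$ bits. We can afford this only for few components, so we give up the small ones. Call a component \emph{large} if it contains more than $\kappa M$ gadgets and \emph{small} otherwise. There are at most $N/(\kappa M)=m/\kappa$ large components. Let $\mathcal C_0$ be the set of gadgets in large components and $u$ the number of gadgets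 in small components, so that $|\mathcal C\setminus\mathcal C_0|=|I|+u$.

Giving up $u$ gadgets costs a factor $2^u$ in (a), and expansion pays for it. By (P1), the $h$ gadgets of a small component are wired to more than $1.5h$ variables, and each of these variables carries an arc of the component. So the small components contain at least $1.5u$ arcs, and the large ones at most $\mathrm{arc}(I,J)-1.5u$.

Consider a family $(\Lambda_A)$ that assigns to each arc $A$ in a large component an isometry from the cycle of $A$ onto some variable cycle. Call it \emph{coherent} if for each $c\in\mathcal C_0$ the three image legs are the three legs of one gadget $\theta(c)$, and $\theta:\mathcal C_0\to\mathcal C$ is injective. Let $e(c)$ be the sum of the three twists. Define $\mathcal L$ as the set of all pairs $(\theta,e)$ that arise from an admissible pattern and a coherent family. This definition does not involve $\beta$ or $\beta'$, and (b) follows from \eqref{eq:summary}.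

\begin{lemma}\label{lem:coherent}
An admissible pattern has at most $(12N)^{m/\kappa}\,8^{\mathrm{arc}(I,J)-1.5u}$ coherent families.
\end{lemma}

\begin{proof}
In each large component fix a root arc and list the arcs in breadth-first order from the root. Then every other arc $A$ is adjacent to a gadget $c$ that is also adjacent to an earlier arc $A_0$. Fix such $c$ and $A_0$, and ports $i\ne i'$ with $\sigma(c,i)$ in $A_0$ and $\sigma(c,i')=(x,r)$ in $A$. All these choices are made once, from the pattern alone. Choose the isometries in this order. For a root there are $\frac{3N}k\cdot4k=12N$ isometries. For another arc $A$, the isometry $\Lambda_{A_0}$ gives the image of the leg $\sigma(c,i)$, and this leg belongs to a unique gadget, which must be $\theta(c)$. By coherence $\Lambda_A$ maps the leg $(x,r)$ to one of the other two legs of $\theta(c)$. There are then two choices for the image of the vertex $(x,r)$ and two for the direction, so there are at most $8$ choices for $\Lambda_A$.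
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:rigidity}(a)]
By Lemma~\ref{lem:coherent}, \eqref{eq:arcs} and $2^u8^{-1.5u}\le1$,
\[
\sum_{(\theta,e)\in\mathcal L}2^{|\mathcal C\setminus\mathcal C_0|}\le(12N)^{m/\kappa}\sum_{(I,J)}2^{|I|+u}\,8^{\frac{3N}k+\frac35|I|+|J|-1.5u}\le(12N)^{m/\kappa}\,2^{9N/k}\,S,
\]
where $S=\sum2^{2.8|I|}8^{|J|}$ and the sum runs over all subsets $I$ of the $N$ gadgets and $J$ of the $3N$ legs with $|I|+2|J|\le0.121N$. For $0<\zeta\le1$ each term may be multiplied by $\zeta^{|I|+2|J|-0.121N}\ge1$, after which we drop the constraint and use the binomial theorem:
\[
S\le\zeta^{-0.121N}\bigl(1+2^{2.8}\zeta\bigr)^N\bigl(1+8\zeta^2\bigr)^{3N}.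
\]
Take $\zeta=2^{-6}$. The first factor is $2^{0.726N}$. Since $2^{14}=16384<16807=7^5$, we have $2^{2.8}<7$ and $1+2^{2.8}\zeta<71/64$; from $(71/64)^5<1.681$ and $1.681^4<8$ we get $(71/64)^{20}<2^3$, so the second factor is at most $2^{0.15N}$. Finally $8\zeta^2=2^{-9}$ and $3\log_2(1+2^{-9})\le3/(512\ln2)<0.009$. Hence $S\le2^{0.885N}$, and $9/k=0.045$ brings the exponent to $0.93N$.
\end{proof}

The exponent $0.93$ has two parts. The part $9/k$ is present even without damage: three bits for each of the $3N/k$ variables. This is why $k$ is large, and a large $k$ in turn forces a small $\kappa$ through the condition $A\sqrt\kappa<1/4$ in Lemma~\ref{lem:wiring}. The part $0.885$ pays for the position and the effect of the lost edges and is the only place where the value $0.01$ enters.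

\section{The linear lower bound}\label{sec:thm1}

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
Let $n$ be large and even. Dividing $n-4$ by $3200$ with remainder, write $n=16M+w$ with $200\mid M$ and $w\in\{4,6,\dots,3202\}$. For large $n$ we have $M\ge4\cdot10^8$, $w\le M/15$, and Lemma~\ref{lem:wiring} provides $\sigma$. Let $m=1$, so $N=M$, and $G_n=G(\sigma,0)\sqcup W$. Apply Proposition~\ref{prop:rigidity} with $\beta'=0$. If $G(\sigma,b)\sqcup W$ is not $0.01$-far from being isomorphic to $G_n$, then $b_c=e(c)$ on $\mathcal C_0$ for some $(\theta,e)\in\mathcal L$. The number of such $b$ is at most
\[
\sum_{(\theta,e)\in\mathcal L}2^{|\mathcal C\setminus\mathcal C_0|}\le(12M)^{1/\kappa}\,2^{0.93M}<2^M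
\]
for large $M$. Fix a remaining $b$ and let $H_n=G(\sigma,b)\sqcup W$. Put $c=3\kappa/17$. Since $n\le17M$, we have $cn\le3\kappa M=\lambda$, so by Corollary~\ref{cor:hiding} every algorithm making at most $cn$ queries accepts random representations of $G_n$ and $H_n$ with the same probability. A $0.01$-tester accepts every representation of $G_n$ with probability at least $2/3$ and every representation of $H_n$ with probability at most $1/3$, and these bounds persist under averaging. So it makes more than $cn$ queries.
\end{proof}

\section{Graphs with small components}\label{sec:thm2}

When a copy $G(\sigma,b)$ has only $16M\le s$ vertices, a tester can read it completely and learn as much about $b$ as the graph contains. We therefore let $G$ consist of $m$ copies with different right-hand sides $b^1,\dots,b^m$, called \emph{types}, and compare it with graphs in which a $1/p$ fraction of the types occurs, each $p$ times. Learning anything about the type of a copy costs more than $\lambda$ queries, and the two situations differ only when two inspected copies have the same type, which takes about $\sqrt m$ copies. The total is of order $M\sqrt m=\sqrt{MN}$. A comparison graph shares a $1/p$ fraction of its copies with $G$, so $p$ must be large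 for it to be far; we take
\[
p=200 .
\]

\subsection{Parameters}

Let $C_0=1280/\kappa$ and let $n_1$ be so large that $n/10^5\ge C_0\log_2n$ for $n\ge n_1$. Put
\[
s'=\min(s,n/10^5),\quad M=200\Bigl\lfloor\frac{s'}{3200}\Bigr\rfloor,\quad m'=\Bigl\lfloor\frac{n-4}{16Mp}\Bigr\rfloor,\quad m=pm',\quad N=mM,\quad w=n-16N .
\]
Then $s'\ge C_0\log_2n$ and $s'\ge s/10^5$. Since $\lfloor t\rfloor\ge t/2$ for $t\ge1$, we have $M\ge s'/32\ge\frac{40}\kappa\log_2n=10^{11}\log_2n$. So $M\ge4\cdot10^8$, and after increasing $n_1$ Lemma~\ref{lem:wiring} applies to $M$. Next, $16M\le s'\le s$, so $16Mp\le0.002n$ and $m'\ge255$. The number $w$ is even, and $4\le w\le16Mp+3\le17Mp=17N/m'\le N/15$. Thus Proposition~\ref{prop:rigidity} applies, $N\ge n/17$ and $12N\le n$.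

For $b=(b^1,\dots,b^m)\in\mathbb F_2^{\mathcal C}$ let $G=\mathbb G(b)$. For $R\subseteq[m]$ with $|R|=m'$ let $H_R$ be the disjoint union of $W$ and of $p$ copies of $G(\sigma,b^\rho)$ for each $\rho\in R$. These are cubic graphs on $n$ vertices with components of size at most $16M\le s$.

\subsection{All comparison graphs are far}

In Section~\ref{sec:thm1} each pair $(\theta,e)$ fixed $|\mathcal C_0|$ coordinates of $b$. Now $b$ appears on both sides of the equations, which may be dependent or even trivial, so we need a lower bound for their rank.

\begin{lemma}\label{lem:far}
There is $b\in\mathbb F_2^{\mathcal C}$ such that every $H_R$ is $0.01$-far from being isomorphic to $G$.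
\end{lemma}

\begin{proof}
Fix $R$ and a $p$-to-one map $\chi:[m]\to R$. Then $H_R\cong\mathbb G(\beta)$ with $\beta_{(l,\gamma)}=b_{(\chi(l),\gamma)}$. If $H_R$ is not far, Proposition~\ref{prop:rigidity} with $\beta'=b$ gives $(\theta,e)\in\mathcal L$ with
\begin{equation}\label{eq:both}
b_{(\chi(l),\gamma)}+b_{\theta(l,\gamma)}=e(l,\gamma)\qquad\text{for all }(l,\gamma)\in\mathcal C_0 .
\end{equation}
Let $D$ be the directed multigraph on $\mathcal C$, loops allowed, with one edge $(\chi(l),\gamma)\to\theta(l,\gamma)$ for each $(l,\gamma)\in\mathcal C_0$. The homogeneous version of \eqref{eq:both} says that $b$ is constant on each weakly connected component of $D$, so the rank of the system over $\mathbb F_2$ is the sum of $(\text{number of nodes})-1$ over the components. As $\theta$ is injective, all in-degrees are at most $1$, so a component with $a$ nodes has at most $a$ edges; being connected, it has at least $a-1$. Call it \emph{full} if it has $a$ edges. Since $D$ has $|\mathcal C_0|$ edges, the rank equals $|\mathcal C_0|$ minus the number of full components.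

In a full component all in-degrees are $1$, so following edges backwards leads to a directed cycle, possibly a loop. Choose a node $v$ on it. It has an outgoing edge, so $v=(\rho,\gamma)$ with $\rho\in R$, and its out-degree is the number of elements of $P_v=\{(l,\gamma):\chi(l)=\rho\}$ that lie in $\mathcal C_0$; here $|P_v|=p$. If the out-degree is at least $p/2$, the component has at least $p/2$ nodes, because the heads of distinct edges are distinct, and there are at most $2N/p$ such components. Otherwise more than $p/2$ elements of $P_v$ lie outside $\mathcal C_0$. The sets $P_v$ are disjoint for different $v$, so there are at most $2|\mathcal C\setminus\mathcal C_0|/p\le2N/p$ components of this kind. Hence the rank is at least $|\mathcal C_0|-4N/p=|\mathcal C_0|-0.02N$, and \eqref{eq:both} has at most $2^{|\mathcal C\setminus\mathcal C_0|+0.02N}$ solutions $b$.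

There are at most $2^m\le2^{0.01N}$ sets $R$, as $M\ge100$. Moreover $(12N)^{m/\kappa}\le2^{(m/\kappa)\log_2n}\le2^{mM/40}=2^{0.025N}$; this is where $s\ge C_0\log_2n$ is needed. By Proposition~\ref{prop:rigidity}(a), the number of $b$ for which some $H_R$ is not far is at most
\[
2^{0.01N}\cdot2^{0.02N}\cdot2^{0.025N}\cdot2^{0.93N}=2^{0.985N}<2^N .\qedhere
\]
\end{proof}

Fix such a $b$, and write $\mathcal D_\rho$ for $\mathcal D_{b^\rho}$.

\subsection{A birthday bound}

Let YES be a random representation of $G$, and NO a random representation of $H_R$ for uniformly random $R$. The \emph{statistical distance} of two laws on a finite set is the largest difference of the probabilities they give to an event. It does not increase when the same randomized procedure is applied to samples from both laws. If a law $P'$ conditioned on an event $B$ equals $P$, then the distance of $P$ and $P'$ is at most $1-P'(B)$.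

\begin{lemma}\label{lem:birthday}
If an algorithm makes at most $q\le\lambda\sqrt m/20$ queries, its acceptance probabilities on \textup{YES} and on \textup{NO} differ by at most $1/4$.
\end{lemma}

\begin{proof}
By Section~\ref{sec:hiding}, and since permuting the copies does not change the isomorphism class, both inputs can be generated as follows. Choose uniform $\pi,\omega$ and, independently, a random type map $\chi:[m]\to[m]$; given $\chi$, choose the arrays $\eta^l$ of link bits independently with laws $\mathcal D_{\chi(l)}$. For YES, $\chi$ is a uniform permutation. For NO, $\chi$ is a uniform $p$-to-one map onto a uniform $R$. In both cases the law of $\chi$ is invariant under permutations of the copies. Fix $\pi$, $\omega$ and the coins of the algorithm; it suffices to prove the bound for each such choice. The algorithm is now deterministic and makes at most $q$ requests for link bits.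

Lemma~\ref{lem:uniform} says nothing about a copy once more than $\lambda$ of its bits have been requested, so at that moment we give the copy away. When a request makes the number of distinct requested bits of a copy $l$ exceed $\lambda$, call $l$ \emph{exhausted} and answer with the pair $(\chi(l),\eta^l)$; later requests in $l$ are determined by this pair. At most $r=\lfloor q/\lambda\rfloor\le\sqrt m/20$ copies become exhausted. The \emph{transcript} is the sequence of requests and answers; it determines the output.

Consider a possible final transcript. Let $l_1,\dots,l_{r'}$, $r'\le r$, be its exhausted copies in order, with revealed types $\rho_1,\dots,\rho_{r'}$ and arrays $\xi_1,\dots,\xi_{r'}$, and for each other copy $l$ let $Q_l$ be the set of requested bits, so $|Q_l|\le\lambda$. The transcript occurs if and only if $\chi(l_j)=\rho_j$ and $\eta^{l_j}=\xi_j$ for all $j\le r'$, and $\eta^l$ has the recorded values on $Q_l$ for all other $l$. By Lemma~\ref{lem:uniform} the last condition has probability $2^{-|Q_l|}$ whatever $\chi(l)$ is. Using also the invariance of $\chi$ to replace $l_j$ by $j$, the probability of the transcript is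
\begin{equation}\label{eq:transcript}
\Pr\bigl[\chi(j)=\rho_j\text{ for }1\le j\le r'\bigr]\cdot\prod_{j\le r'}\mathcal D_{\rho_j}(\xi_j)\cdot\prod_{l\text{ not exhausted}}2^{-|Q_l|}.
\end{equation}

Only the first factor depends on whether the input is YES or NO, but $r'$ varies with the transcript. To compare the two laws we simulate the transcript from a sequence of types $(\rho^*_1,\dots,\rho^*_r)$ given in advance. Run the algorithm and answer each new request in a non-exhausted copy by a fresh uniform bit. When the $j$-th copy becomes exhausted, let $Q$ be the set of its bits answered before, so $|Q|\le\lambda$; declare its type to be $\rho^*_j$ and sample its array from $\mathcal D_{\rho^*_j}$ conditioned on the answers on $Q$. By Lemma~\ref{lem:uniform} the conditioning event has probability $2^{-|Q|}>0$. The simulation produces the transcript above only if $\rho^*_j=\rho_j$ for $j\le r'$. In that case a non-exhausted copy contributes the factor $2^{-|Q_l|}$, and the $j$-th exhausted copy contributes $2^{-|Q|}\cdot\mathcal D_{\rho_j}(\xi_j)/2^{-|Q|}=\mathcal D_{\rho_j}(\xi_j)$. So if $(\rho^*_1,\dots,\rho^*_r)$ is distributed as $(\chi(1),\dots,\chi(r))$, the simulation produces each transcript with probability \eqref{eq:transcript}. The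 simulation is the same for YES and NO, so the statistical distance of the transcripts is at most that of the two laws of $(\chi(1),\dots,\chi(r))$.

For YES this sequence is a uniform injective sequence in $[m]$. For NO its law is invariant under permutations of the set $[m]$ of types, because $R$ is uniform; so, conditioned on being injective, it is a uniform injective sequence. Two given copies have the same type with probability $\frac{p-1}{m-1}\le\frac pm$, so the sequence fails to be injective with probability at most $\binom r2\frac pm\le100r^2/m\le1/4$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:components}]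
By Lemma~\ref{lem:far}, a $0.01$-tester for isomorphism to $G$ accepts YES with probability at least $2/3$ and NO with probability at most $1/3$. The difference is at least $1/3>1/4$, so by Lemma~\ref{lem:birthday} its query complexity $q$ satisfies
\[
q>\frac{3\kappa}{20}M\sqrt m=\frac{3\kappa}{20}\sqrt{MN}\ge\frac{3\kappa}{20}\sqrt{\frac{s'}{32}\cdot\frac n{17}}\ge c'\sqrt{sn},\qquad c'=\frac{3\kappa}{20\sqrt{544\cdot10^5}},
\]
where the last step uses $s'\ge s/10^5$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Testing Isomorphism in the Bounded-Degree Graph Model (preliminary version)},
\texttt{https://eccc.weizmann.ac.il/report/2019/102/revision/1/download}.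

\end{thebibliography}
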